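\title{Separating Frankiewicz's cardinal from its lower and upper bounds simultaneously}


\begin{abstract}
Frankiewicz's cardinal $\mathfrak f$ is the least size of a family $\mathscr C$ of infinite subsets of $\omega$ such that for every partition of $\omega$ into finite sets some $C\in\mathscr C$ meets infinitely many cells in exactly one point. It is known that $\max(\mathfrak s,\mathfrak b)\le\mathfrak f\le\min(\mathfrak d,\operatorname{unif}(\mathbf K))$. We show that both inequalities can be strict at the same time: it is consistent relative to ZFC that $\mathfrak b=\mathfrak s=\aleph_1$, $\mathfrak f=\aleph_2$ and $\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\aleph_3$. The model is a finite support iteration of ccc posets with ultrafilter limits.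
\end{abstract}

\section{Introduction}

\subsection{The cardinal and the question}

We write $\exists^\infty$ for ``there are infinitely many'' and $\forall^\infty$ for ``for all but finitely many''; $[\omega]^\omega$ is the set of infinite subsets of $\omega$, and $f\le^* g$ means $\forall^\infty n\ f(n)\le g(n)$. A partition of $\omega$ is a set of pairwise disjoint nonempty sets, its cells, with union $\omega$. A set $C$ meets a cell $P$ \emph{once} if $|P\cap C|=1$. \emph{Frankiewicz's cardinal} is
\[
\mathfrak f=\min\bigl\{|\mathscr C|:\mathscr C\subseteq[\omega]^\omega,\ \text{for every partition }\mathscr P\text{ of }\omega\text{ into finite sets }\exists C\in\mathscr C\ \exists^\infty P\in\mathscr P\ |P\cap C|=1\bigr\}.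
\]
A family $\mathscr C$ as in this definition is called a \emph{witness for} $\mathfrak f$.

A family $\mathscr C$ fails to be a witness if there is a partition into finite sets such that each $C\in\mathscr C$ meets almost every cell either not at all or at least twice. The simplest partitions come from an infinite set $X=\{x_0<x_1<\cdots\}$ and have the cells $[0,x_0]$ and $(x_i,x_{i+1}]$. There are two easy ways to choose $X$.

\emph{Growth.} If the gaps of $X$ are long, almost every cell contains two points of $C$. For this it suffices that, for almost all $i$, $x_{i+1}$ is at least the second element of $C$ above $x_i$. For fewer than $\mathfrak b$ sets $C$ this can be arranged at once, where $\mathfrak b$ is the least size of a $\le^*$-unbounded subfamily of $\omega^\omega$. Thus $\mathfrak b\le\mathfrak f$.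

\emph{Parity.} Let $\mathfrak s$ be the least size of a family $\mathscr S\subseteq[\omega]^\omega$ such that every $X\in[\omega]^\omega$ is split by some $S\in\mathscr S$, i.e.\ $X\cap S$ and $X\setminus S$ are both infinite. If $X$ is not split by $\{n:|C\cap[0,n]|\text{ is even}\}$, then $|C\cap(x_i,x_{i+1}]|$ is even for almost all $i$, and in particular not $1$. Thus $\mathfrak s\le\mathfrak f$.

From above, let $\mathfrak d$ be the least size of a $\le^*$-dominating subfamily of $\omega^\omega$, and let $\operatorname{unif}(\mathbf K)$ be the least size of a non-meager subset of the Baire space $\omega^\omega$ ($\mathbf K$ is the ideal of meager sets). A set $C$ that grows fast enough with respect to a given partition, or is generic enough, meets infinitely many cells once. This gives $\mathfrak f\le\min(\mathfrak d,\operatorname{unif}(\mathbf K))$. Altogether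
\begin{equation}\label{eq:bounds}
\max(\mathfrak s,\mathfrak b)\le\mathfrak f\le\min(\mathfrak d,\operatorname{unif}(\mathbf K)).
\end{equation}
Here $\mathfrak b\le\mathfrak f$ is due to Vojt\'a\v s and $\mathfrak f\le\min(\mathfrak d,\operatorname{unif}(\mathbf K))$ to Blass; short proofs are in Proposition~\ref{prop:bounds}. It is known that each of $\max(\mathfrak b,\mathfrak s)<\mathfrak f$ and $\mathfrak f<\min(\mathfrak d,\operatorname{unif}(\mathbf K))$ is consistent. The question of \cite{meeting} is whether both strict inequalities can hold simultaneously. They can.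

\begin{theorem}\label{thm:main}
Let $\kappa\le\chi$ be uncountable cardinals such that $\kappa$ is regular, $\chi^{\aleph_0}=\chi$, and $\mu=2^\chi$ is regular. Then there is a ccc poset forcing
\[
\mathfrak b=\mathfrak s=\kappa,\qquad \mathfrak f=\chi^+,\qquad \mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\mu .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
If ZFC is consistent, then so is ZFC together with
\[
\mathfrak b=\mathfrak s=\aleph_1<\mathfrak f=\aleph_2<\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\aleph_3 ,
\]
and in particular so is ZFC together with $\max(\mathfrak s,\mathfrak b)<\mathfrak f<\min(\mathfrak d,\operatorname{unif}(\mathbf K))$.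
\end{corollary}

\begin{proof}
Start with a model of GCH and add $\aleph_3$ subsets of $\omega_1$ with countable conditions. This forcing is $\sigma$-closed and $\aleph_2$-cc, so it preserves cardinals, and in the extension $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_3$. Now force with the poset of Theorem~\ref{thm:main} for $\kappa=\chi=\aleph_1$ and $\mu=\aleph_3$.
\end{proof}

\begin{corollary}\label{cor:strong}
Assume GCH and let $\kappa\le\chi<\mu$ be regular uncountable cardinals. Then some forcing extension with the same cardinals and cofinalities satisfies $\mathfrak b=\mathfrak s=\kappa$, $\mathfrak f=\chi^+$ and $\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\mu$. There $\max(\mathfrak b,\mathfrak s)<\mathfrak f$, and $\mathfrak f<\mathfrak d$ if and only if $\mu>\chi^+$.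
\end{corollary}

\begin{proof}
Add $\mu$ subsets of $\chi$ with conditions of size less than $\chi$. By GCH, $\chi^{<\chi}=\chi$ and $\mu^\chi=\mu$; so this forcing is $\chi^+$-cc and ${<}\chi$-closed, preserves cardinals and cofinalities, adds no new ${<}\chi$-sequences, and forces $2^\chi=\mu$. Since $\chi^{\aleph_0}=\chi$ holds by GCH in the ground model and no new countable sequences are added, it still holds. Apply Theorem~\ref{thm:main}; ccc forcing preserves cardinals and cofinalities.
\end{proof}

\subsection{The plan}

The iteration begins with $\chi^+$ Cohen subsets $C_i$ $(i<\chi^+)$ of $\omega$. After that, cofinally often: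
\begin{itemize}
\item a \emph{sparse forcing} $Q_{\mathscr C}$ destroys a family $\mathscr C$ of size at most $\chi$ as a witness for $\mathfrak f$; this makes $\mathfrak f\ge\chi^+$;
\item Cohen forcing and eventually different forcing $\mathbb E$ make $\mathfrak d$ and $\operatorname{unif}(\mathbf K)$ equal to $\mu$;
\item all ccc posets of size less than $\kappa$ are used, which gives $\mathfrak b,\mathfrak s\ge\kappa$ (superfluous for $\kappa=\aleph_1$).
\end{itemize}
Two things must survive. The first $\kappa$ Cohen sets should keep $\mathfrak b$ and $\mathfrak s$ at most $\kappa$, although $Q_{\mathscr C}$ looks much like the forcings that increase $\mathfrak b$ or $\mathfrak s$. And $\{C_i:i<\chi^+\}$ should remain a witness for $\mathfrak f\le\chi^+$, although $\mathbb E$ makes the set of all $C_i$ meager.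

For the second task, the posets $Q_{\mathscr C}$ are harmless because they have size at most $\chi$, and $\mathbb E$ is harmless because it has ultrafilter limits, which allow us to bound a name at two arguments in succession (Section~\ref{sec:upper}). For the first task we use ultrafilter limits for the whole iteration. There is a conflict: limits of sequences from $\mathscr C$ should again be in $\mathscr C$, which asks for a large $\mathscr C$; but if $\mathscr C$ contained all infinite sets of the current model, $Q_{\mathscr C}$ would destroy $\{C_i:i<\chi^+\}$ as well. The solution is to use only $\chi$ ultrafilters at each stage, and to let $\mathscr C$ consist of the infinite sets that have names in a countably closed elementary submodel of size $\chi$ containing names of all these ultrafilters. That $\chi$ ultrafilters suffice, although the iteration has length of size $2^\chi$, follows from the Engelking--Kar\l owicz theorem (Section~\ref{sec:guard}).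

\subsection{Conventions}

``Poset'' means preorder; stronger conditions are smaller. Two or more conditions are \emph{compatible} if they have a common lower bound. A poset is \emph{$\sigma$-centered} if it is a union of countably many subsets in each of which any finitely many elements are compatible; such a poset is ccc. ``Reals'' are elements of $\omega^\omega$ or subsets of $\omega$. We identify $k\in\omega$ with $\{0,\dots,k-1\}$; intervals are intervals of integers, and an \emph{interval partition} is a partition $(I_k)_{k<\omega}$ of $\omega$ into finite intervals, listed in increasing order. We write $\max\emptyset=-1$.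

\section{Combinatorial tests}\label{sec:tests}

Each of the three notions below reduces one of our tasks to a statement that forcing can handle.

\begin{definition}
\begin{enumerate}
\item[(1)] $S\subseteq\omega$ \emph{block-splits} an interval partition $(I_k)_k$ if $\exists^\infty k\ I_k\subseteq S$ and $\exists^\infty k\ I_k\cap S=\emptyset$.
\item[(2)] For $C\subseteq\omega$, a set $a\subseteq\omega$ is \emph{$C$-sparse} if $|C\cap(n,m]|\neq1$ for all $n<m$ in $a$.
\item[(3)] Let $\mathcal H$ be the set of nondecreasing $h\in\omega^\omega$ with $h(n)\ge n$ for all $n$. For $h\in\mathcal H$ and $C\subseteq\omega$, a pair $(j,c)$ is \emph{$h$-isolating for $C$} if $c>h(j)$ and $C\cap(j,h(c)]=\{c\}$. The set $C$ is \emph{$h$-isolated} if for infinitely many $j$ there is $c$ such that $(j,c)$ is $h$-isolating for $C$.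
\end{enumerate}
\end{definition}

If $(j,c)$ is $h$-isolating, then $j\le h(j)<c\le h(c)$. Whether $(j,c)$ is $h$-isolating for $C$ depends only on $C$ and on the two values $h(j)$ and $h(c)$. This will be used constantly in Section~\ref{sec:upper}.

\begin{lemma}\label{lem:tests}
\begin{enumerate}
\item[(a)] Let $\mathscr S$ be a family of infinite co-infinite sets such that every interval partition is block-split by some $S\in\mathscr S$. Then $\mathfrak b\le|\mathscr S|$ and $\mathfrak s\le|\mathscr S|$.
\item[(b)] Let $X\in[\omega]^\omega$ and $\mathscr C\subseteq[\omega]^\omega$. If for every $C\in\mathscr C$ there is $k$ such that $X\setminus k$ is $C$-sparse, then $\mathscr C$ is not a witness for $\mathfrak f$, i.e.\ there is a partition of $\omega$ into finite sets such that every $C\in\mathscr C$ meets only finitely many cells once.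
\item[(c)] Let $\mathscr C\subseteq[\omega]^\omega$. If for every $h\in\mathcal H$ some $C\in\mathscr C$ is $h$-isolated, then $\mathscr C$ is a witness for $\mathfrak f$, and hence $\mathfrak f\le|\mathscr C|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given $X\in[\omega]^\omega$, take an interval partition all of whose intervals meet $X$. A set that block-splits it splits $X$. So $\mathfrak s\le|\mathscr S|$. For $S\in\mathscr S$ let $g_S(n)$ be the least $m>n$ such that $[n,m)$ meets both $S$ and $\omega\setminus S$. Suppose $|\mathscr S|<\mathfrak b$. Then there is $g$ with $g(n)>n$ for all $n$ and $g_S\le^*g$ for all $S\in\mathscr S$. Let $i_0=0$, $i_{k+1}=g(i_k)$ and $I_k=[i_k,i_{k+1})$. For each $S\in\mathscr S$ and almost all $k$ we have $I_k\supseteq[i_k,g_S(i_k))$, so $I_k$ meets both $S$ and $\omega\setminus S$. Hence no $S\in\mathscr S$ block-splits $(I_k)_k$, a contradiction.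

(b) Let $X=\{x_0<x_1<\cdots\}$ and consider the partition with cells $[0,x_0]$ and $(x_i,x_{i+1}]$, $i\in\omega$. If $X\setminus k$ is $C$-sparse, then $|C\cap(x_i,x_{i+1}]|\ne1$ whenever $x_i\ge k$.

(c) Let $\mathscr P$ be a partition of $\omega$ into finite sets, and put $h(n)=\max\bigcup\{P\in\mathscr P:P\cap[0,n]\ne\emptyset\}$. Then $h\in\mathcal H$. Let $C\in\mathscr C$ be $h$-isolated, let $(j,c)$ be $h$-isolating for $C$, and let $P\in\mathscr P$ be the cell containing $c$. If $P$ met $[0,j]$, then $c\le\max P\le h(j)<c$, which is absurd. Also $\max P\le h(c)$. So $P\subseteq(j,h(c)]$ and $P\cap C=\{c\}$. Since $j$ can be arbitrarily large and $P$ lies above $j$, this yields infinitely many cells met once by $C$.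
\end{proof}

As a first use of these tests we prove \eqref{eq:bounds}.

\begin{proposition}\label{prop:bounds}
$\max(\mathfrak s,\mathfrak b)\le\mathfrak f\le\min(\mathfrak d,\operatorname{unif}(\mathbf K))$.
\end{proposition}

\begin{proof}
Let $\mathscr C\subseteq[\omega]^\omega$. If $|\mathscr C|<\mathfrak b$, choose $g$ with $g(n)>n$ for all $n$ that $\le^*$-dominates, for each $C\in\mathscr C$, the function sending $n$ to the second element of $C$ above $n$. Let $x_0=0$, $x_{i+1}=g(x_i)$ and $X=\{x_i:i\in\omega\}$. For $C\in\mathscr C$ almost all $(x_i,x_{i+1}]$ contain two points of $C$, so $X\setminus k$ is $C$-sparse for some $k$. If $|\mathscr C|<\mathfrak s$, choose an infinite $X$ split by none of the sets $\{n:|C\cap[0,n]|\text{ is even}\}$ $(C\in\mathscr C)$, which are infinite because $C$ is infinite. For $C\in\mathscr C$ there is $k$ such that $|C\cap[0,n]|$ has constant parity for $n\in X\setminus k$, so $X\setminus k$ is $C$-sparse. In both cases Lemma~\ref{lem:tests}(b) shows that $\mathscr C$ is not a witness for $\mathfrak f$.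

For $\mathfrak f\le\mathfrak d$ take a dominating family; increasing its members we may assume that it is contained in $\mathcal H$. For each member $g$ choose $C_g=\{c_0<c_1<\cdots\}$ with $c_{i+1}>g(c_i)$. If $h\in\mathcal H$ and $h\le^*g$, then for almost all $i$ we have $c_{i+1}>h(c_i)$ and $h(c_{i+1})\le g(c_{i+1})<c_{i+2}$, so $(c_i,c_{i+1})$ is $h$-isolating for $C_g$. Apply Lemma~\ref{lem:tests}(c).

For $\mathfrak f\le\operatorname{unif}(\mathbf K)$, let $Y\subseteq\omega^\omega$ be non-meager and for $x\in\omega^\omega$ let $C_x=\{x(0)+\cdots+x(i)+i:i\in\omega\}$; these points are listed in strictly increasing order. Let $h\in\mathcal H$. For each $j_0$ the set of $x$ such that $C_x$ has an $h$-isolating pair $(j,c)$ with $j\ge j_0$ is open. It is dense, because each $s\in\omega^{<\omega}$ can be extended by three entries so that the last three enumerated points $j<c<c'$ satisfy $j\ge j_0$, $c=h(j)+1$ and $c'>h(c)$. So $C_x$ is $h$-isolated for a comeager set of $x$, hence for some $x\in Y$. Apply Lemma~\ref{lem:tests}(c) to $\{C_x:x\in Y\}$.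
\end{proof}

\section{The forcing notions, their pieces and limits}\label{sec:forcings}

Every poset $Q$ used in the iteration is divided into \emph{pieces}. For a nonprincipal ultrafilter $D$ on $\omega$ and a sequence $\bar q=(q_l)_{l<\omega}$ of elements of one piece we define a limit $\lim^D\bar q$. It is built so as to force $q_l$ into the generic filter for many $l$; Lemma~\ref{lem:limits}(ii) is the precise statement. Limits of sets are taken pointwise: for $A_l\subseteq\omega$ let $\lim^DA_l=\{x\in\omega:\{l:x\in A_l\}\in D\}$. Since $D$ is an ultrafilter,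
\begin{equation}\label{eq:finite}
\{l: A_l\cap E=(\textstyle\lim^DA_l)\cap E\}\in D\qquad\text{for every finite }E\subseteq\omega.
\end{equation}

\subsection*{(C) Cohen forcing and (S) small posets}
Cohen forcing is $2^{<\omega}$ ordered by reverse extension; its generic branch is the characteristic function of the generic subset of $\omega$. A small poset is a ccc preorder on an ordinal $\theta$ with $0<\theta<\kappa$. In both cases the pieces are the singletons, and the limit of a (necessarily constant) sequence is its value.

\subsection*{(E) Eventually different forcing}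
Conditions of $\mathbb E$ are pairs $(s,\varphi)$ with $s\in\omega^{<\omega}$ and $\varphi:\omega\to[\omega]^{\le w}$ for some $w\in\omega$. Put $(t,\psi)\le(s,\varphi)$ iff $t\supseteq s$, $\psi(n)\supseteq\varphi(n)$ for all $n$, and $t(n)\notin\varphi(n)$ for $|s|\le n<|t|$. The pieces are $\mathbb E_{s,w}=\{(s,\varphi):\forall n\ |\varphi(n)|\le w\}$ for $s\in\omega^{<\omega}$, $w\in\omega$. The limit of $(s,\varphi_l)\in\mathbb E_{s,w}$ is $(s,\varphi^*)$ with $\varphi^*(n)=\lim^D\varphi_l(n)$. It lies in $\mathbb E_{s,w}$: if $\varphi^*(n)$ contained $w+1$ points, then by \eqref{eq:finite} so would some $\varphi_l(n)$.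

\subsection*{(Q) Sparse forcing}
Let $\mathscr C\subseteq[\omega]^\omega$. We want to add an infinite $X$ such that for each $C\in\mathscr C$ some $X\setminus k$ is $C$-sparse. The obvious attempt uses pairs $(s,F)$, with $s$ a finite part of $X$ and $F\subseteq\mathscr C$ finite, and the promise that $|C\cap(n,m]|\neq1$ for $C\in F$ and all $n<m$ in $\{\max s\}\cup(t\setminus s)$, where $t$ is an end-extension of $s$. (Without $\max s$ in this clause the order would not be transitive.) But this poset does not have limits. Suppose $C_l=\{0\}\cup[l+1,\infty)$ is in $\mathscr C$ for all $l$. If $(\emptyset,\{C_l\})$ belongs to the generic filter, then the first element $x$ of $X$ satisfies $|C_l\cap[0,x]|\ne1$, so $x\ge l+1$. So only finitely many of these conditions belong to the generic filter. The remedy is to demand that two points of $C$ are present \emph{before} $C$ is admitted to $F$.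

Conditions of $Q_{\mathscr C}$ are triples $(s,k,F)$ with $s\subseteq k\in\omega$, $F\subseteq\mathscr C$ finite, and
\[
|C\cap(\max s,k)|\ge2\quad\text{for all }C\in F .
\]
Put $(s',k',F')\le(s,k,F)$ iff $k'\ge k$, $F'\supseteq F$, $s'\cap k=s$, and $s'\setminus k$ is $C$-sparse for all $C\in F$.

\emph{Transitivity.} Let $(s_2,k_2,F_2)\le(s_1,k_1,F_1)\le(s_0,k_0,F_0)$. Then $s_2\cap k_0=s_1\cap k_0=s_0$. Let $C\in F_0$ and $n<m$ in $s_2\setminus k_0$. If $m<k_1$, then $n,m\in s_2\cap k_1=s_1$, and we use that $s_1\setminus k_0$ is $C$-sparse. If $n\ge k_1$, we use that $C\in F_1$ and $s_2\setminus k_1$ is $C$-sparse. If $n<k_1\le m$, then $n\in s_1$, so $(n,m]\supseteq(\max s_1,k_1)$ contains at least two points of $C$, as $C\in F_1$.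

For $s\subseteq k$ and $j\in\omega$, the piece $(s,k,j)$ consists of the conditions $(s,k,\{C_1,\dots,C_j\})$, where the sets are listed, with repetitions allowed. Members of a piece are always given together with such a list, and limits are formed along the lists. Let $q_l=(s,k,\{C_{l,1},\dots,C_{l,j}\})$ and put $C^*_a=\lim^DC_{l,a}$. A limit set $C_a^*$ may be finite. Then it cannot be kept as a promise, but we must skip over its last point. So let $k^*\ge k$ be least with $k^*>\max C_a^*$ for every finite $C_a^*$, and put
\[
\textstyle\lim^D\bar q=(s,k^*,\{C_a^*:1\le a\le j,\ C_a^*\text{ infinite}\}).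
\]
By \eqref{eq:finite}, $C_a^*\cap k=C_{l,a}\cap k$ for $D$-many $l$, so $|C_a^*\cap(\max s,k^*)|\ge2$. Hence the limit is a condition of $Q_{\mathscr C}$, \emph{provided all infinite $C_a^*$ are in $\mathscr C$.}

\begin{lemma}\label{lem:limits}
Let $Q$ be one of the posets above.
\begin{enumerate}
\item[(i)] Finitely many elements of the same piece of $Q$ are compatible. In particular $\mathbb E$ and $Q_{\mathscr C}$ are $\sigma$-centered.
\item[(ii)] Let $D$ be a nonprincipal ultrafilter and let $\bar q^1,\dots,\bar q^m$ be sequences, each from one piece of $Q$, whose $D$-limits are conditions of $Q$. If $q\le\lim^D\bar q^i$ for $i=1,\dots,m$, then $\{l:q,q^1_l,\dots,q^m_l\text{ are compatible}\}\in D$.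
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For (C) and (S) the pieces are singletons. Elements $(s,\varphi^i)$ of $\mathbb E_{s,w}$ have the lower bound $(s,\bigcup_i\varphi^i)$ (pointwise union), and elements $(s,k,F_i)$ of a piece of $Q_{\mathscr C}$ have the lower bound $(s,k,\bigcup_iF_i)$. In both posets there are countably many pieces.

(ii) For (C) and (S), $q^i_l=\lim^D\bar q^i$ for all $l$, so $q$ is a common lower bound.

(E) Let $q=(t,\psi)$ and $q^i_l=(s_i,\varphi^i_l)$ with limit $(s_i,\varphi^{i*})$. For $|s_i|\le n<|t|$ we have $t(n)\notin\varphi^{i*}(n)$. These are finitely many statements, so by \eqref{eq:finite} for $D$-many $l$ we have $t(n)\notin\varphi^i_l(n)$ for all $i$ and all such $n$. For these $l$, $(t,\psi\cup\bigcup_i\varphi^i_l)$ is a common lower bound.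

(Q) Let $q=(t,k_q,F)$, let $q^i_l=(s_i,k_i,\{C^i_{l,a}\}_a)$, and let $C^{i*}_a$ and $k_i^*$ be as in the definition of $\lim^D\bar q^i$. By \eqref{eq:finite}, for $D$-many $l$ we have $C^i_{l,a}\cap k_q=C_a^{i*}\cap k_q$ for all $i,a$. Fix such an $l$ and let
\[
e=(t,k',F\cup\{C^i_{l,a}\}_{i,a}),
\]
where $k'\ge k_q$ is so large that each of the finitely many listed sets has at least two elements in $(\max t,k')$. Then $e\in Q_{\mathscr C}$, and $e\le q$ because $t\subseteq k_q$. To see that $e\le q^i_l$, note that $t\cap k_i^*=s_i\subseteq k_i\le k_i^*\le k_q$; so $t\cap k_i=s_i$ and $t\setminus k_i=t\setminus k_i^*$. Let $n<m$ be in $t\setminus k_i^*$. As $m<k_q$, we have $|C^i_{l,a}\cap(n,m]|=|C^{i*}_a\cap(n,m]|$. If $C_a^{i*}$ is infinite, this number is not $1$ because $q\le\lim^D\bar q^i$. If $C_a^{i*}$ is finite, it is $0$, because every element of $C_a^{i*}$ is less than $k_i^*\le n$.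
\end{proof}

\section{One step by hand: Cohen sets followed by \texorpdfstring{$\mathbb E$}{E}}\label{sec:onestep}

The argument for $\mathfrak b,\mathfrak s\le\kappa$ is already visible when a single forcing with limits follows the Cohen sets.

\begin{proposition}\label{prop:onestep}
Let $\kappa$ be regular uncountable, let $A$ be the finite support product of $\kappa$ copies of $2^{<\omega}$, with generic sets $C_\zeta\subseteq\omega$ $(\zeta<\kappa)$, and force with $\mathbb E$ over $V^A$. In the final model every interval partition is block-split by some $C_\zeta$.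
\end{proposition}

\begin{proof}
Suppose $p$ forces that $\dot I=(\dot I_k)_k$ is an interval partition block-split by no $C_\zeta$. For each $\zeta<\kappa$ one half of block-splitting fails. So there are $p_\zeta=(a_\zeta,\dot e_\zeta)\le p$ with $\zeta\in\operatorname{dom}a_\zeta$, a number $m_\zeta$ and a bit $o_\zeta\in\{0,1\}$ such that $p_\zeta$ forces
\begin{equation}\label{eq:fail}
\forall k\ge m_\zeta\ \ \dot I_k\not\subseteq C_\zeta\quad(\text{if }o_\zeta=1),\qquad
\forall k\ge m_\zeta\ \ \dot I_k\cap C_\zeta\neq\emptyset\quad(\text{if }o_\zeta=0).
\end{equation}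
We may assume that $a_\zeta$ decides a piece $\mathbb E_{s_\zeta,w_\zeta}$ containing $\dot e_\zeta$. By the $\Delta$-system lemma there is $Z\in[\kappa]^\kappa$ such that the sets $\operatorname{dom}a_\zeta$ $(\zeta\in Z)$ form a $\Delta$-system with root $\nabla$, no $\zeta\in Z$ is in $\nabla$, and $a_\zeta{\upharpoonright}\nabla=a^*$, $a_\zeta(\zeta)=\sigma$, $(s_\zeta,w_\zeta)=(s,w)$, $m_\zeta=m$, $o_\zeta=o$ do not depend on $\zeta\in Z$. Let $n=|\sigma|$ and pick distinct $\zeta_l\in Z$ $(l<\omega)$.

\emph{Stretching.} Let $a'_l$ be $a_{\zeta_l}$ with the value $\sigma$ at $\zeta_l$ replaced by $\sigma$ followed by $l$ times $o$. Let $G$ be $A$-generic with $a^*\in G$. The set $L=\{l:a_l'\in G\}$ is infinite: given $b\le a^*$, for all but finitely many $l$ the set $\operatorname{dom}a_l'\setminus\nabla$ is disjoint from $\operatorname{dom}b$, and then $b$ and $a_l'$ are compatible.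

\emph{Taking a limit.} In $V[G]$ let $e_l=\dot e_{\zeta_l}[G]$ if $l\in L$, and let $e_l$ be any element of $\mathbb E_{s,w}$ if $l\notin L$. Choose a nonprincipal ultrafilter $D$ with $L\in D$ and let $e^*=\lim^D(e_l)_l\in\mathbb E_{s,w}$. If $q\le e^*$ and $l_0\in\omega$, then by Lemma~\ref{lem:limits}(ii) $q$ is compatible with $e_l$ for some $l\ge l_0$ in $L$. So $e^*$ forces that $e_l$ is in the generic filter for infinitely many $l\in L$.

\emph{The contradiction.} Let the generic filter for $\mathbb E$ contain $e^*$. For infinitely many $l$ the condition $(a'_l,\dot e_{\zeta_l})\le p_{\zeta_l}$ is in the generic filter of the two-step iteration. Choose $k\ge m$ with $I_k\subseteq[n,\infty)$, and then such an $l$ with $I_k\subseteq[n,n+l)$. If $o=1$, then $C_{\zeta_l}\supseteq[n,n+l)\supseteq I_k$; if $o=0$, then $C_{\zeta_l}\cap I_k=\emptyset$. Both contradict \eqref{eq:fail} for $\zeta_l$.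
\end{proof}

In a long iteration this argument meets three difficulties.

First, here $D$ was chosen after the sequence. In an iteration, the limit at a coordinate $\gamma$ is taken with an ultrafilter of the model $V_\gamma$ reached at stage $\gamma$, and the same $l$'s have to work at all coordinates of the root. We therefore use increasing sequences of ultrafilters, chosen during the iteration, that take care of all relevant sequences at once.

Second, to extend ultrafilters at limit stages of countable cofinality we have to find common lower bounds for members of different sequences, also at coordinates outside their roots. This is possible if at each coordinate all of them use the same piece. So one prescribes, for each ultrafilter sequence, one piece at every coordinate, and one needs enough prescriptions to cover every sequence that occurs. How many are needed is the topic of Section~\ref{sec:guard}.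

Third, at coordinates of type (Q) the family $\mathscr C$ must contain the infinite limits, with respect to the chosen ultrafilters, of all those sequences of its members that occur. This is arranged by the choice of $\mathscr C$ in Section~\ref{sec:iteration}.

\section{Guardrails}\label{sec:guard}

Fix $\kappa\le\chi$ and $\mu=2^\chi$ as in Theorem~\ref{thm:main}, and let
\[
\lambda=\chi^+,\qquad \delta=\lambda+\mu\quad(\text{ordinal sum}).
\]
Then $|\delta|=\operatorname{cf}(\delta)=\mu>\chi$, because $\mu$ is regular and $\mu\ge\lambda$. Moreover $2^{\aleph_0}\le\chi^{\aleph_0}=\chi$ and $\mu^\chi=\mu$. A prescription of pieces along the iteration is a function from $\delta$ to $\chi$, and a sequence of conditions involves only countably many coordinates. The following instance of the Engelking--Kar\l owicz theorem says that $\chi$ prescriptions suffice; it uses $|\delta|\le2^\chi$ and $\chi^{\aleph_0}=\chi$.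

\begin{lemma}\label{lem:guard}
There are functions $h_\varepsilon:\delta\to\chi$ $(\varepsilon<\chi)$ such that every countable partial function from $\delta$ to $\chi$ is extended by some $h_\varepsilon$.
\end{lemma}

\begin{proof}
Let $r_\alpha:\chi\to2$ $(\alpha<\delta)$ be distinct functions. For a countable $B\subseteq\chi$ and a function $\phi$ to $\chi$ whose domain is a countable set of functions from $B$ to $2$, let $h_{B,\phi}(\alpha)=\phi(r_\alpha{\upharpoonright}B)$ if this is defined, and $0$ otherwise. There are $\chi^{\aleph_0}=\chi$ sets $B$, and as there are at most $2^{\aleph_0}\le\chi$ functions from $B$ to $2$, there are at most $\chi^{\aleph_0}=\chi$ functions $\phi$ for each $B$. Given a countable partial function $e$, choose a countable $B$ such that the $r_\alpha{\upharpoonright}B$ $(\alpha\in\operatorname{dom}e)$ are distinct, and let $\phi(r_\alpha{\upharpoonright}B)=e(\alpha)$. Then $h_{B,\phi}$ extends $e$.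
\end{proof}

Fix such $h_\varepsilon$. The value $h_\varepsilon(\gamma)$ will be the index of the piece prescribed at coordinate $\gamma$.

\section{The iteration}\label{sec:iteration}

By recursion on $\beta\le\delta$ we define a finite support iteration $\langle P_\beta,\dot Q_\beta\rangle$ and $P_\beta$-names $\dot D^\varepsilon_\beta$ $(\varepsilon<\chi)$ of nonprincipal ultrafilters on $\omega$ such that $\Vdash\dot D^\varepsilon_\gamma\subseteq\dot D^\varepsilon_\beta$ for $\gamma<\beta$. A condition $p\in P_\beta$ is a finite partial function on $\beta$ such that $p(\gamma)$ is a $P_\gamma$-name, from a fixed sufficiently large set of names, that is forced to be an element of $\dot Q_\gamma$; the empty function is the weakest condition. We write $G_\beta$ for a $P_\beta$-generic filter and $V_\beta=V[G_\beta]$. We use the standard facts: a finite support iteration of ccc posets is ccc; $p\in G_{\gamma+1}$ iff $p{\upharpoonright}\gamma\in G_\gamma$ and, if $\gamma\in\operatorname{dom}p$, $p(\gamma)$ is in the generic filter of $Q_\gamma$; and if $\operatorname{cf}(\beta)>\omega$, every real of $V_\beta$ is in some $V_\gamma$,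 $\gamma<\beta$.

\subsection{The iterands}\label{ssec:iterands}

For $\beta<\lambda$, $\dot Q_\beta$ is Cohen forcing (type (C)), and $C_\beta\subseteq\omega$ denotes its generic set; $C_\beta$ is infinite and co-infinite. The interval $[\lambda,\delta)=\{\lambda+\eta:\eta<\mu\}$ is divided into four classes of size $\mu$, one for each type. As proper initial segments of $\mu$ have size less than $\mu$, each class is cofinal in $\delta$.
\begin{itemize}
\item[(C)] $\dot Q_\beta$ is Cohen forcing.
\item[(E)] $\dot Q_\beta=\mathbb E^{V_\beta}$.
\item[(S)] Bookkeeping gives an ordinal $\theta_\beta$ with $0<\theta_\beta<\kappa$ and a $P_\beta$-name of a preorder on $\theta_\beta$. $\dot Q_\beta$ is this preorder if it is ccc in $V_\beta$, and otherwise the trivial preorder on $\theta_\beta$, in which all elements are equivalent.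
\item[(Q)] Bookkeeping gives a set $\mathcal T_\beta$ of at most $\chi$ $P_\beta$-names of elements of $[\omega]^\omega$. For a sufficiently large $\Theta$ choose $N_\beta\prec H(\Theta)$ with $|N_\beta|=\chi$, ${}^\omega N_\beta\subseteq N_\beta$ and
\[
\chi\cup\mathcal T_\beta\cup\{P_\beta,\langle\dot D^\varepsilon_\beta:\varepsilon<\chi\rangle\}\subseteq N_\beta ;
\]
this is possible since $\chi^{\aleph_0}=\chi$. Let $N_\beta[G_\beta]=\{\tau[G_\beta]:\tau\in N_\beta\text{ a }P_\beta\text{-name}\}$, $\mathscr C_\beta=[\omega]^\omega\cap N_\beta[G_\beta]$ and $\dot Q_\beta=Q_{\mathscr C_\beta}$.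
\end{itemize}
In case (Q), $|\mathscr C_\beta|\le\chi$ and so $|Q_\beta|\le\chi$ in $V_\beta$; this keeps $\{C_i:i<\lambda\}$ alive. The closure of $N_\beta$ will give closure under limits. All iterands are ccc, by Lemma~\ref{lem:limits}(i) and the definition of type (S); hence all $P_\beta$ are ccc.

\subsection{Determined conditions}\label{ssec:determined}

To prescribe pieces in $V$ we need conditions whose pieces are known in $V$. At each coordinate index the pieces of $\dot Q_\beta$ by elements of $\chi$ (in $V$): for (C), (E) and (Q) there are countably many pieces and they are coded by elements of $\omega$; for (S) the index of $\{\alpha\}$ is $\alpha\in\theta_\beta$. So at each coordinate there are fewer than $\kappa$ indices. Let $\mathcal Q_\beta\in V$ be the following set of $P_\beta$-names, where ``nice'' is defined below.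
\begin{itemize}
\item (C), (S): the canonical names of elements of $2^{<\omega}$, respectively $\theta_\beta$.
\item (E): the names $(s,\dot\varphi)$, given together with $w$, where $s\in\omega^{<\omega}$ and $w\in\omega$ are actual objects and $\dot\varphi$ is a nice name with $\Vdash\dot\varphi:\omega\to[\omega]^{\le w}$.
\item (Q): the names $(s,k,\langle\tau_1,\dots,\tau_j\rangle)$, read as $(s,k,\{\tau_1,\dots,\tau_j\})$, where $s,k,j$ are actual objects, the $\tau_a$ are $P_\beta$-names in $N_\beta$, and $\Vdash_{P_\beta}(s,k,\{\tau_1,\dots,\tau_j\})\in\dot Q_\beta$.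
\end{itemize}
Each $q\in\mathcal Q_\beta$ has an index $i(q)<\chi$ and is forced, by the weakest condition, to lie in the piece with this index. Let $P_\beta^\bullet$ be the set of \emph{determined} conditions, i.e.\ those $p\in P_\beta$ with $p(\gamma)\in\mathcal Q_\gamma$ for all $\gamma\in\operatorname{dom}p$. A \emph{nice} $P_\beta$-name of a function with domain $J\in V$ and values in a set $W\in V$ consists of maximal antichains of $P_\beta$ contained in $P_\beta^\bullet$, one for each element of $J$, with an element of $W$ attached to each member. This applies to subsets of $\omega$, to maps $\omega\to[\omega]^{\le w}$, and to binary relations on an ordinal $\theta$ (as subsets of $\theta\times\theta$). A nice name of an element of $[\omega]^\omega$, or of a preorder on $\theta$, is moreover required to be forced by the weakest condition to be such an object.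

\begin{lemma}\label{lem:dense}
$P^\bullet_\beta$ is dense in $P_\beta$. Hence every $P_\beta$-name that is forced by the weakest condition to be one of the above objects is forced to equal a nice name.
\end{lemma}

\begin{proof}
The second statement follows from the first; we prove the first by induction on $\beta$. At limits there is nothing to do, as domains are finite. Let $p\in P_{\gamma+1}$; if $\gamma\notin\operatorname{dom}p$, then $p\in P_\gamma$, so assume $\gamma\in\operatorname{dom}p$. We extend $p{\upharpoonright}\gamma$ to some $p'\in P_\gamma$, which by the induction hypothesis may be taken in $P_\gamma^\bullet$, and find $q\in\mathcal Q_\gamma$ with $p'\Vdash q=p(\gamma)$; then $p'\cup\{(\gamma,q)\}\in P^\bullet_{\gamma+1}$ is below $p$.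

For (C) and (S), let $p'$ decide $p(\gamma)$. For (E), let $p'$ decide $s$ and some $w$ for $p(\gamma)=(s,\varphi)$, and take a nice name that is forced by the weakest condition to be a function $\omega\to[\omega]^{\le w}$ and is forced by $p'$ to equal $\varphi$.

For (Q), let $p'$ decide $s,k,j$ and names $\tau_1,\dots,\tau_j\in N_\gamma$ such that $p'\Vdash p(\gamma)=(s,k,\{\tau_1,\dots,\tau_j\})$. By elementarity there is $\tau'_a\in N_\gamma$ that is forced to equal $\tau_a$ if $\tau_a\in[\omega]^\omega$ and $|\tau_a\cap(\max s,k)|\ge2$, and to equal $\omega$ otherwise. If $j\ge1$, then $k\ge\max s+3$, because $p'$ forces that some set has two elements in $(\max s,k)$; so $\omega$ also has two elements there. Thus $q=(s,k,\langle\tau_1',\dots,\tau_j'\rangle)\in\mathcal Q_\gamma$, and $p'\Vdash q=p(\gamma)$.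
\end{proof}

\subsection{Bookkeeping}\label{ssec:book}

By induction, $|P^\bullet_\beta|\le\mu$: if this holds for $\beta$, then, antichains being countable, there are at most $\mu^{\aleph_0}=\mu$ nice names in case (E) and at most $\chi$ elements of $\mathcal Q_\beta$ in the other cases; supports are finite. Hence for each $\gamma<\delta$ there are at most $\mu^\chi=\mu$ sets of at most $\chi$ nice $P_\gamma$-names of elements of $[\omega]^\omega$, and at most $\mu^\chi=\mu$ nice $P_\gamma$-names of preorders on nonzero ordinals $\theta<\kappa$. When $P_{\lambda+\zeta}$ has been defined, list the objects of the first kind for $\gamma=\lambda+\zeta$ in type $\mu$ (with repetitions), and similarly those of the second kind. Let $\{\lambda+\eta:\eta\in B\}$ be the class of type (Q) and fix $e:B\to\mu\times\mu$ taking every value cofinally often. At $\beta=\lambda+\eta$ with $e(\eta)=(\zeta,\xi)$ and $\zeta\le\eta$, let $\mathcal T_\beta$ be the $\xi$-th set in the first list for $P_{\lambda+\zeta}$; if $\zeta>\eta$, let $\mathcal T_\beta=\emptyset$. Proceed in the same way for (S) with the second lists, using a trivial preorder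 when $\zeta>\eta$. Since nice $P_\gamma$-names are nice $P_{\gamma'}$-names for $\gamma\le\gamma'$, we obtain:
\begin{itemize}
\item[(B1)] every set in $V$ of at most $\chi$ nice $P_\gamma$-names $(\gamma<\delta)$ of elements of $[\omega]^\omega$ is $\mathcal T_\beta$ for some $\beta\ge\gamma$ of type (Q);
\item[(B2)] every nice $P_\gamma$-name $(\gamma<\delta)$ of a preorder on some nonzero $\theta<\kappa$ is the name considered at some $\beta\ge\gamma$ of type (S).
\end{itemize}

\subsection{Limits of sequences of conditions}\label{ssec:limits}

An \emph{$\varepsilon$-sequence at $\beta$} is a sequence $\bar q=(q_l)_{l<\omega}\in V$ from $\mathcal Q_\beta$ with $i(q_l)=h_\varepsilon(\beta)$ for all $l$. Let $\lim^\varepsilon\bar q$ be the $P_\beta$-name of its $\dot D^\varepsilon_\beta$-limit.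

\begin{lemma}\label{lem:limitin}
$\Vdash_{P_\beta}\lim^\varepsilon\bar q\in\dot Q_\beta$ for every $\varepsilon$-sequence $\bar q$ at $\beta$.
\end{lemma}

\begin{proof}
Only type (Q) needs an argument. Let $q_l=(s,k,\langle\tau_{l,1},\dots,\tau_{l,j}\rangle)$. By ${}^\omega N_\beta\subseteq N_\beta$ we have $\langle\tau_{l,a}:l<\omega\rangle\in N_\beta$, and $\dot D^\varepsilon_\beta\in N_\beta$ because $\varepsilon\in\chi\subseteq N_\beta$. By elementarity $N_\beta$ contains a name of $C_a^*=\{n:\{l:n\in\tau_{l,a}\}\in\dot D_\beta^\varepsilon\}$. So $C_a^*\in\mathscr C_\beta$ whenever $C_a^*$ is infinite, which is what was required in Section~\ref{sec:forcings}.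
\end{proof}

An \emph{$\varepsilon$-system in $P_\beta$} is a sequence $\bar p=(p_l)_{l<\omega}\in V$ from $P_\beta^\bullet$ such that
\begin{itemize}
\item for some finite $\nabla$, the \emph{root}, $\operatorname{dom}p_l\cap\operatorname{dom}p_{l'}=\nabla$ for all $l\neq l'$;
\item $i(p_l(\gamma))=h_\varepsilon(\gamma)$ for all $l$ and all $\gamma\in\operatorname{dom}p_l$.
\end{itemize}
Let $\lim^\varepsilon\bar p\in P_\beta$ have domain $\nabla$ and value $\lim^\varepsilon(p_l(\gamma))_l$ at $\gamma\in\nabla$. If $\gamma'<\beta$, then $(p_l{\upharpoonright}\gamma')_l$ is an $\varepsilon$-system in $P_{\gamma'}$ with root $\nabla\cap\gamma'$ and limit $(\lim^\varepsilon\bar p){\upharpoonright}\gamma'$.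

\subsection{The ultrafilters}\label{ssec:ultra}

We choose the names $\dot D_\beta^\varepsilon$ so that
\[
(\ast)_\beta\qquad\text{for every }\varepsilon\text{-system }\bar p\text{ in }P_\beta:\quad\textstyle\lim^\varepsilon\bar p\Vdash\{l:p_l\in\dot G_\beta\}\in\dot D_\beta^\varepsilon .
\]
Let $\dot D^\varepsilon_0$ be any nonprincipal ultrafilter; $(\ast)_0$ is trivial.

\emph{Successor step.} Let $g$ be the generic filter of $Q_\beta$ over $V_\beta$. Let $D^\varepsilon_{\beta+1}$ be a nonprincipal ultrafilter in $V_{\beta+1}$ containing $D_\beta^\varepsilon$ and all sets $\{l:q_l\in g\}$ where $\bar q$ is an $\varepsilon$-sequence at $\beta$ with $\lim^\varepsilon\bar q\in g$. To see that this is possible, we show that finite intersections of these sets are infinite. Work in $V_\beta$. Let $A\in D_\beta^\varepsilon$, $n\in\omega$, let $\bar q^1,\dots,\bar q^m$ be $\varepsilon$-sequences at $\beta$, and let $q\in Q_\beta$ force $\lim^\varepsilon\bar q^i\in g$ for all $i$. Extending $q$ we may assume $q\le\lim^\varepsilon\bar q^i$ for all $i$. By Lemma~\ref{lem:limits}(ii) there are $l\in A$ with $l\ge n$ and $q'\le q,q_l^1,\dots,q_l^m$,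 and $q'$ forces $l\in A\cap\bigcap_i\{l':q_{l'}^i\in g\}$.

For $(\ast)_{\beta+1}$ let $\bar p$ be an $\varepsilon$-system in $P_{\beta+1}$ with root $\nabla$ and $\lim^\varepsilon\bar p\in G_{\beta+1}$. By $(\ast)_\beta$, $\{l:p_l{\upharpoonright}\beta\in G_\beta\}\in D_\beta^\varepsilon$. If $\beta\in\nabla$, intersect this set with $\{l:p_l(\beta)\in g\}$, which is in $D^\varepsilon_{\beta+1}$ by choice. If $\beta\notin\nabla$, at most one $p_l$ has $\beta$ in its domain. In both cases $\{l:p_l\in G_{\beta+1}\}\in D_{\beta+1}^\varepsilon$.

\emph{Limits of uncountable cofinality.} Let $D_\beta^\varepsilon$ be any ultrafilter extending $\bigcup_{\gamma<\beta}D_\gamma^\varepsilon$. An $\varepsilon$-system in $P_\beta$ involves only countably many coordinates, so it lies in some $P_\gamma$ with $\gamma<\beta$, and the statement of $(\ast)_\beta$ for it follows from $(\ast)_\gamma$.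

\emph{Limits of countable cofinality.} Here the domains of an $\varepsilon$-system may be cofinal in $\beta$. Let $D_\beta^\varepsilon$ be an ultrafilter containing $\bigcup_{\gamma<\beta}D_\gamma^\varepsilon$ and all sets $\{l:p_l\in G_\beta\}$ where $\bar p$ is an $\varepsilon$-system in $P_\beta$ with $\lim^\varepsilon\bar p\in G_\beta$. Then $(\ast)_\beta$ holds by choice, and again we have to show that finite intersections are infinite. Let $\gamma<\beta$, let $\dot A$ be a $P_\gamma$-name, let $\bar p^1,\dots,\bar p^m$ be $\varepsilon$-systems in $P_\beta$, $n\in\omega$, and let $r\in P_\beta$ force $\dot A\in\dot D_\gamma^\varepsilon$ and $\lim^\varepsilon\bar p^i\in\dot G_\beta$ for all $i$; as before we may assume $r\le\lim^\varepsilon\bar p^i$. We look for $l\ge n$ and an extension of $r$ forcing $l\in\dot A$ and $p_l^i\in\dot G_\beta$ for all $i$.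

Choose $\gamma'\in[\gamma,\beta)$ such that $r\in P_{\gamma'}$ and all roots are contained in $\gamma'$. Then $(p_l^i{\upharpoonright}\gamma')_l$ is an $\varepsilon$-system in $P_{\gamma'}$ with limit $\lim^\varepsilon\bar p^i\ge r$. By $(\ast)_{\gamma'}$,
\[
r\Vdash\dot A\cap\bigcap_{i}\{l:p_l^i{\upharpoonright}\gamma'\in\dot G_{\gamma'}\}\in\dot D_{\gamma'}^\varepsilon .
\]
So there are $l\ge n$ and $r'\le r$ in $P_{\gamma'}$ with $r'\Vdash l\in\dot A$ and $r'\le p_l^i{\upharpoonright}\gamma'$ for all $i$. Extend $r'$ to $r''\in P_\beta$ as follows: for $\gamma''\in\bigcup_i\operatorname{dom}p_l^i\setminus\gamma'$ let $r''(\gamma'')$ be a name of a common lower bound of those $p_l^i(\gamma'')$ with $\gamma''\in\operatorname{dom}p_l^i$. All of these are forced to lie in the piece with index $h_\varepsilon(\gamma'')$, so Lemma~\ref{lem:limits}(i) applies. This is where the guardrail is needed. Then $r''\le r$ and $r''\le p_l^i$ for all $i$, as required.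

This completes the construction. The poset for Theorem~\ref{thm:main} is $P_\delta$, and from now on we compute cardinals in $V_\delta$.

\section{\texorpdfstring{$\mathfrak b,\mathfrak s\le\kappa$}{b, s at most kappa}}\label{sec:bs}

\begin{proposition}\label{prop:bs}
In $V_\delta$ every interval partition is block-split by some $C_\zeta$ with $\zeta<\kappa$. Hence $\mathfrak b\le\kappa$ and $\mathfrak s\le\kappa$.
\end{proposition}

\begin{proof}
The second statement follows from the first by Lemma~\ref{lem:tests}(a). Suppose $p\in P_\delta$ forces that $\dot I=(\dot I_k)_k$ is an interval partition block-split by no $C_\zeta$, $\zeta<\kappa$. For $\zeta<\kappa$ choose $p_\zeta\le p$ in $P_\delta^\bullet$ with $\zeta\in\operatorname{dom}p_\zeta$, and $m_\zeta\in\omega$, $o_\zeta\in\{0,1\}$ such that $p_\zeta$ forces \eqref{eq:fail}. Since $\kappa$ is regular and uncountable and at each coordinate there are fewer than $\kappa$ indices, there is $Z\in[\kappa]^\kappa$ such that the $\operatorname{dom}p_\zeta$ $(\zeta\in Z)$ form a $\Delta$-system with root $\nabla$, no $\zeta\in Z$ is in $\nabla$, and the objects $m_\zeta=m$,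 $o_\zeta=o$, $p_\zeta(\zeta)=\sigma\in2^{<\omega}$ and the indices of $p_\zeta(\gamma)$ for $\gamma\in\nabla$ do not depend on $\zeta\in Z$. Let $n=|\sigma|$ and pick distinct $\zeta_l\in Z$ $(l<\omega)$.

Let $p_l'$ be $p_{\zeta_l}$ with the value at $\zeta_l$ replaced by $\sigma$ followed by $l$ times $o$. Then $p_l'\in P_\delta^\bullet$ and $p_l'\le p_{\zeta_l}\le p$. The map sending $\gamma\in\bigcup_l\operatorname{dom}p_l'$ to the index of $p_l'(\gamma)$ is well defined: a coordinate outside $\nabla$, in particular each $\zeta_l$, is in the domain of only one $p_l'$, and on $\nabla$ the indices agree. This is a countable partial function from $\delta$ to $\chi$, so by Lemma~\ref{lem:guard} it is extended by some $h_\varepsilon$. Thus $(p_l')_l$ is an $\varepsilon$-system.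

Let $G_\delta$ contain $\lim^\varepsilon(p_l')_l$. By $(\ast)_\delta$, $p_l'\in G_\delta$ for infinitely many $l$. Choose $k\ge m$ with $I_k\subseteq[n,\infty)$, and then such an $l$ with $I_k\subseteq[n,n+l)$. If $o=1$, then $I_k\subseteq[n,n+l)\subseteq C_{\zeta_l}$; if $o=0$, then $I_k\cap C_{\zeta_l}=\emptyset$. Since $p_{\zeta_l}\in G_\delta$, both contradict \eqref{eq:fail} for $\zeta_l$.
\end{proof}

\section{\texorpdfstring{$\mathfrak f\ge\chi^+$}{f at least chi plus}}\label{sec:lower}

\begin{proposition}\label{prop:lower}
In $V_\delta$ no $\mathscr C\subseteq[\omega]^\omega$ of size at most $\chi$ is a witness for $\mathfrak f$. Hence $\mathfrak f\ge\chi^+$.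
\end{proposition}

\begin{proof}
We first catch $\mathscr C$ by bookkeeping. In $V_\delta$ enumerate, in type $\chi$, nice $P_\delta$-names of elements of $[\omega]^\omega$ whose values are the elements of $\mathscr C$ (if $\mathscr C=\emptyset$ there is nothing to prove). By the ccc, for each $\xi<\chi$ there are in $V$ countably many candidates for the $\xi$-th name. So there is $\mathcal T\in V$ with $|\mathcal T|\le\chi$, consisting of nice names of elements of $[\omega]^\omega$, that contains a name of every element of $\mathscr C$. Each nice name involves countably many coordinates, and $\operatorname{cf}(\delta)=\mu>\chi$; so there is $\gamma<\delta$ such that $\mathcal T$ consists of nice $P_\gamma$-names. By (B1), $\mathcal T=\mathcal T_\beta$ for some $\beta\ge\gamma$ of type (Q). As $\mathcal T_\beta\subseteq N_\beta$, we have $\mathscr C\subseteq\mathscr C_\beta$.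

Let $g$ be the generic filter of $Q_\beta=Q_{\mathscr C_\beta}$ and $X=\bigcup\{s:(s,k,F)\in g\}$.
\begin{itemize}
\item \emph{If $(s,k,F)\in g$, then $X\cap k=s$.} Clearly $s\subseteq X\cap k$. Let $(s_1,k_1,F_1)\in g$ and let $(s_2,k_2,F_2)\in g$ be below both. Then $s_1=s_2\cap k_1$, so $s_1\cap k\subseteq s_2\cap k=s$.
\item \emph{$X$ is infinite, and the numbers $k$ occurring in $g$ are unbounded.} Given $(s,k,F)$ and $n$, let $x=\max(k,n)$ and choose $k'>x$ with $|C\cap(x,k')|\ge2$ for all $C\in F$. Then $(s\cup\{x\},k',F)\le(s,k,F)$, since $(s\cup\{x\})\setminus k=\{x\}$ contains no two points.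
\item \emph{For every $C\in\mathscr C_\beta$ there is $(s,k,F)\in g$ with $C\in F$.} For large $k'$ we have $(s,k',F\cup\{C\})\le(s,k,F)$.
\item \emph{If $(s,k,F)\in g$ and $C\in F$, then $X\setminus k$ is $C$-sparse.} Let $n<m$ be in $X\setminus k$ and choose $(s',k',F')\in g$ below $(s,k,F)$ with $k'>m$. Then $n,m\in X\cap k'=s'$, and $s'\setminus k$ is $C$-sparse.
\end{itemize}
By Lemma~\ref{lem:tests}(b), $\mathscr C_\beta$, and hence $\mathscr C$, is not a witness for $\mathfrak f$.
\end{proof}

\section{\texorpdfstring{$\mathfrak f\le\chi^+$}{f at most chi plus}}\label{sec:upper}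

We show that $\{C_i:i<\lambda\}$ is a witness for $\mathfrak f$. For $h\in\mathcal H$ let
\[
\mathrm{Bad}(h)=\{i<\lambda:C_i\text{ is not }h\text{-isolated}\}.
\]
By Lemma~\ref{lem:tests}(c) we have to show that $\mathrm{Bad}(h)\neq\lambda$ for every $h\in\mathcal H$ in $V_\delta$. We prove the more robust statement that $\mathrm{Bad}(h)$ is small, by induction along the iteration. Names $\dot h$ below are forced to be names of elements of $\mathcal H$. In each step beyond $\lambda$ at which new functions appear, we read off from $\dot h$ one or more functions of earlier models that control it well enough to transfer isolating pairs.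

\begin{proposition}\label{prop:bad}
Let $\lambda\le\beta\le\delta$. In $V_\beta$, $|\mathrm{Bad}(h)|\le\chi$ for every $h\in\mathcal H$.
\end{proposition}

\begin{proof}
By induction on $\beta$.

\emph{$\beta=\lambda$.} Up to a dense subset, $P_\lambda$ is the finite support product of $\lambda$ Cohen forcings. By the ccc there is a countable $B\subseteq\lambda$ in $V$ such that $h$ is in $V[G{\upharpoonright}B]$, the extension by the coordinates in $B$. For $i\notin B$ the set $C_i$ is Cohen over $V[G{\upharpoonright}B]$. Given $\sigma\in2^{<\omega}$ and $j\ge|\sigma|$, let $c=h(j)+1$ and extend $\sigma$ by zeros up to and including $h(c)$, except for the value $1$ at $c$. This forces $C_i\cap(j,h(c)]=\{c\}$, so $(j,c)$ is $h$-isolating for $C_i$. As $j$ can be taken arbitrarily large, $C_i$ is $h$-isolated. Hence $\mathrm{Bad}(h)\subseteq B$.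

\emph{$\beta>\lambda$, $\operatorname{cf}(\beta)>\omega$.} Every $h\in V_\beta$ is in some $V_\gamma$ with $\lambda\le\gamma<\beta$.

\emph{$\beta>\lambda$, $\operatorname{cf}(\beta)=\omega$.} Let $(\beta_n)_n$ be increasing and cofinal in $\beta$ with $\beta_n\ge\lambda$, and let $h=\dot h[G_\beta]$. In $V_{\beta_n}$ consider the quotient $P_\beta/G_{\beta_n}=\{t\in P_\beta:t{\upharpoonright}\beta_n\in G_{\beta_n}\}$ and choose a decreasing sequence $(t_{n,N})_{N<\omega}$ in it and a function $h_n$ such that $t_{n,N}$ forces, over $V_{\beta_n}$, that $\dot h{\upharpoonright}N=h_n{\upharpoonright}N$. Then $h_n\in\mathcal H$, so by the induction hypothesis $|\bigcup_n\mathrm{Bad}(h_n)|\le\chi$. We claim that $\mathrm{Bad}(h)$ is contained in this union. Let $i$ be outside the union and suppose that, for some $j_0$, some $p\in G_\beta$ forces that no $(j,c)$ with $j\ge j_0$ is $\dot h$-isolating for $C_i$. Choose $n$ with $p\in P_{\beta_n}$. In $V_{\beta_n}$ there is an $h_n$-isolating pair $(j,c)$ for $C_i$ with $j\ge j_0$. Let $G'$ be $P_\beta$-generic with $t_{n,c+1}\in G'$ and $G'\cap P_{\beta_n}=G_{\beta_n}$. Then $p\in G'$,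 and in $V[G']$ we have $\dot h(j)=h_n(j)$ and $\dot h(c)=h_n(c)$, so $(j,c)$ is $\dot h$-isolating for $C_i$, a contradiction.

\emph{$\beta+1$, where $\beta$ has type (C), (S) or (Q).} In $V_\beta$ we have $|Q_\beta|\le\chi$. Let $\dot h$ be a $Q_\beta$-name. For each $q\in Q_\beta$ choose $q\ge q_0\ge q_1\ge\cdots$ and $h_q\in\mathcal H$ with $q_N\Vdash\dot h{\upharpoonright}N=h_q{\upharpoonright}N$. The set $\bigcup_q\mathrm{Bad}(h_q)$ has size at most $\chi$. Let $i$ be outside it. If some $q$ forced that no $(j,c)$ with $j\ge j_0$ is $\dot h$-isolating for $C_i$, take an $h_q$-isolating pair $(j,c)$ for $C_i$ with $j\ge j_0$; then $q_{c+1}\le q$ forces that $(j,c)$ is $\dot h$-isolating for $C_i$, a contradiction. So $\Vdash\mathrm{Bad}(\dot h)\subseteq\bigcup_q\mathrm{Bad}(h_q)$.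

\emph{$\beta+1$, where $\beta$ has type (E).} Now there may be too many conditions to treat them separately, but there are only countably many pieces $\mathbb E_{s,w}$; let $(\pi_r)_{r<\omega}$ enumerate them. Work in $V_\beta$, let $\dot h$ be an $\mathbb E$-name and $D$ a nonprincipal ultrafilter. We bound $\dot h$ uniformly for all conditions of a piece. Isolation involves $\dot h$ at two arguments $j$ and $c$, where $c$ has to exceed the value at $j$. So we need bounds at both arguments simultaneously, and the bound at $j$ has to be fixed before $c$ is known.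

(A) \emph{For every piece $\pi$ and $j\in\omega$ there is $a(\pi,j)\in\omega$ such that every $q\in\pi$ has an extension forcing $\dot h(j)\le a(\pi,j)$.} Otherwise for each $K\in\omega$ there is $q_K\in\pi$ with $q_K\Vdash\dot h(j)>K$. Let $q\le\lim^D(q_K)_K$ decide $\dot h(j)=K_0$. By Lemma~\ref{lem:limits}(ii), $q$ is compatible with $q_K$ for some $K\ge K_0$, a contradiction.

(B) \emph{For every piece $\pi$ and $j,c\in\omega$ there is $b(\pi,j,c)\in\omega$ such that every $q\in\pi$ has an extension forcing both $\dot h(j)\le a(\pi,j)$ and $\dot h(c)\le b(\pi,j,c)$.} Otherwise for each $K$ there is $q_K\in\pi$ forcing ``$\dot h(j)>a(\pi,j)$ or $\dot h(c)>K$''. The limit $q^*=\lim^D(q_K)_K$ is again in $\pi$. So by (A) some $q\le q^*$ forces $\dot h(j)\le a(\pi,j)$, and we may assume that $q$ decides $\dot h(c)=K_0$. By Lemma~\ref{lem:limits}(ii), $q$ is compatible with $q_K$ for some $K\ge K_0$, a contradiction.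

Let
\[
H(n)=\max\bigl(\{n\}\cup\{a(\pi_r,j):r,j\le n\}\cup\{b(\pi_r,j,c):r,j,c\le n\}\bigr).
\]
Then $H\in\mathcal H$. Let $i\notin\mathrm{Bad}(H)$, $q\in\pi_r$ and $j_0\in\omega$. There is an $H$-isolating pair $(j,c)$ for $C_i$ with $j\ge\max(r,j_0)$; here $r\le j<c$. By (B) some $q'\le q$ forces
\[
\dot h(j)\le a(\pi_r,j)\le H(j)<c\qquad\text{and}\qquad c\le\dot h(c)\le b(\pi_r,j,c)\le H(c).
\]
As $C_i\cap(j,H(c)]=\{c\}$, $q'$ forces $C_i\cap(j,\dot h(c)]=\{c\}$, so it forces that $(j,c)$ is $\dot h$-isolating for $C_i$. Hence $\Vdash\mathrm{Bad}(\dot h)\subseteq\mathrm{Bad}(H)$, and $|\mathrm{Bad}(H)|\le\chi$ by the induction hypothesis.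
\end{proof}

Since $\lambda=\chi^+$, Proposition~\ref{prop:bad} for $\beta=\delta$ shows that for every $h\in\mathcal H$ in $V_\delta$ some $C_i$ is $h$-isolated. By Lemma~\ref{lem:tests}(c), $\mathfrak f\le\lambda=\chi^+$, and with Proposition~\ref{prop:lower}, $\mathfrak f=\chi^+$.

\section{The remaining cardinals}\label{sec:rest}

As $P_\delta$ is ccc and $\operatorname{cf}(\delta)=\mu$, every sequence of length less than $\mu$ of reals of $V_\delta$ is an element of some $V_\beta$ with $\beta<\delta$: it has a name that involves fewer than $\mu$ coordinates. In particular every set of fewer than $\mu$ reals is contained in some $V_\beta$ with $\beta<\delta$.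

\emph{$2^{\aleph_0}=\mu$.} There are at most $\mu^{\aleph_0}=\mu$ nice names of reals, and $\mu$ Cohen reals are added.

\emph{$\operatorname{unif}(\mathbf K)=\mu$.} Let $Y\subseteq\omega^\omega$ with $|Y|<\mu$, let $Y\subseteq V_\beta$ with $\beta<\delta$, and let $\gamma\ge\beta$ be of type (E), with generic filter $g$ and $e=\bigcup\{s:(s,\varphi)\in g\}$. A condition $(s,\varphi)$ can be lengthened by any value outside the finite set $\varphi(|s|)$, so $e$ is a total function. Let $x\in V_\gamma\cap\omega^\omega$. The conditions $(s,\varphi)$ with $x(n)\in\varphi(n)$ for all $n$ are dense, and if such a condition is in $g$, then $e(n)\ne x(n)$ for all $n\ge|s|$. Hence $Y\subseteq\{x:\forall^\infty n\ x(n)\ne e(n)\}$, which is a countable union of closed nowhere dense sets. So $\operatorname{unif}(\mathbf K)\ge\mu=2^{\aleph_0}$.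

\emph{$\mathfrak d=\mu$.} A family of fewer than $\mu$ functions is contained in some $V_\beta$, $\beta<\delta$. Let $\gamma\ge\beta$ be of type (C). Given $f\in V_\gamma\cap\omega^\omega$, $n\in\omega$ and $\sigma\in2^{<\omega}$, first extend $\sigma$ so that it has exactly $k$ ones for some $k\ge n$, and then by zeros to a length greater than $f(k)$. This forces the $k$-th element of the generic set, counting from $0$, to exceed $f(k)$. So the increasing enumeration of the generic set is $\le^*$-dominated by no function in $V_\gamma$. Hence $\mathfrak d\ge\mu=2^{\aleph_0}$.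

\emph{$\mathfrak b\ge\kappa$.} For $\kappa=\aleph_1$ this and $\mathfrak s\ge\kappa$ hold in ZFC. In general, let $B\subseteq\omega^\omega$ be nonempty with $|B|<\kappa$; closing off, we may assume that $B$ is closed under pointwise maxima of two functions. Consider the poset of pairs $(s,f)$ with $s\in\omega^{<\omega}$ and $f\in B$, ordered by $(t,f')\le(s,f)$ iff $t\supseteq s$, $f'\ge f$ pointwise, and $t(n)\ge f(n)$ for $|s|\le n<|t|$. It has size less than $\kappa$. Some $V_\gamma$, $\gamma<\delta$, contains an enumeration of $B$ of length less than $\kappa$, and hence contains $B$, the poset, and an isomorphism of the poset with a preorder on some nonzero $\theta<\kappa$. This preorder has a nice $P_\gamma$-name. By (B2) the name is considered at some $\beta\ge\gamma$ of type (S). In $V_\beta$ the poset is $\sigma$-centered, because finitely many conditions with the same $s$ have a lower bound with the same $s$; so it is ccc there, and its copy is used at step $\beta$. Let $g$ be the resulting generic filter of the poset over $V_\beta$ and $d=\bigcup\{s:(s,f)\in g\}$. The function $d$ is total, as $(s,f)$ is extended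 by $(s^\frown\langle f(|s|)\rangle,f)$. Let $f\in B$. Since every $(s,f')$ is extended by $(s,\max(f,f'))$, $g$ contains some $(s,f')$ with $f'\ge f$, and then $d(n)\ge f(n)$ for all $n\ge|s|$. So $B$ is bounded.

\emph{$\mathfrak s\ge\kappa$.} Let $\mathscr S\subseteq[\omega]^\omega$ be nonempty with $|\mathscr S|<\kappa$. In $V_\delta$ fix a nonprincipal ultrafilter $U$ and let $U_0$ consist of those of the sets $S$, $\omega\setminus S$ $(S\in\mathscr S)$ that are in $U$. Consider the poset of pairs $(s,F)$ with $s\in[\omega]^{<\omega}$ and $F\in[U_0]^{<\omega}$, ordered by $(t,F')\le(s,F)$ iff $t$ end-extends $s$, $F'\supseteq F$ and $t\setminus s\subseteq\bigcap F$, where $\bigcap\emptyset=\omega$. It has size less than $\kappa$, and conditions $(s,F_1),\dots,(s,F_m)$ have the lower bound $(s,\bigcup_iF_i)$. As in the previous paragraph, with an enumeration of $U_0$ in place of one of $B$, a copy of this poset is used at some step of type (S), where an isomorphism is available. Let $X$ be the union of the sets $s$ in the generic filter. As $\bigcap F\in U$ is infinite for every finite $F\subseteq U_0$, $X$ is infinite.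 For $A\in U_0$, some $(s,F)$ in the generic filter has $A\in F$, and so $X\setminus s\subseteq A$. For each $S\in\mathscr S$, one of $S$, $\omega\setminus S$ is in $U_0$, so $S$ does not split $X$. Thus $\mathscr S$ is not a splitting family.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$P_\delta$ is ccc. In $V_\delta$ we have $\mathfrak b=\mathfrak s=\kappa$ by Proposition~\ref{prop:bs} and the last two paragraphs, $\mathfrak f=\chi^+$ by Sections~\ref{sec:lower} and~\ref{sec:upper}, and $\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\mu$ by the present section.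
\end{proof}

\begin{remark}
The main uses of the hypotheses are as follows. Regularity of $\kappa$ enters in the thinning out in Proposition~\ref{prop:bs}. The inequality $\kappa\le\chi$ lets the small posets have indices in $\chi$ and size at most $\chi$. The equality $\chi^{\aleph_0}=\chi$ gives the guardrails and the countably closed models $N_\beta$ of size $\chi$. The equality $\mu=2^\chi$ allows $\chi$ guardrails for $\mu$ coordinates, and gives $\mu^\chi=\mu$ for the bookkeeping. Regularity of $\mu$ gives $\operatorname{cf}(\delta)=\mu$, so that small sets of reals appear at earlier stages. If $\kappa=\aleph_1$, as in Corollary~\ref{cor:answer}, the steps of type (S) can be omitted.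
\end{remark}

\begin{thebibliography}{9}
\bibitem{meeting}
\emph{Meeting Infinitely Many Cells Of A Partition Once},
\texttt{https://philpapers.org/go.pl?id=MILMIM\&proxyId=\&u=http\%3A\%2F\%2Fhome.}\allowbreak\texttt{mathematik.uni-freiburg.de\%2Fmildenberger\%2Fpostings\%2Fpaperspdf\%2F}\allowbreak\texttt{mildenbergerspinasorg.pdf}
\end{thebibliography}

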